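\title{Quasi-nilpotent analytic paraproducts and the Bloch closure of $H^\infty$: a counterexample in $BMOA$}


\begin{abstract}
If an analytic function $g$ on the unit disc lies in the closure of $H^\infty$ in the Bloch space, then the paraproduct $T_gf=\int_0^z fg'\,d\zeta$ is quasi-nilpotent on the Bergman spaces. We show that the converse fails even for $g\in BMOA$. For every nondecreasing unbounded function $\omega$ we construct $g\in BMOA$ with $\operatorname{Re}g\ge-4/3$ and $|g(z)-g(\lambda)|\le 7+\omega(\beta(z,\lambda))$, where $\beta$ is the hyperbolic distance, whose Bloch distance from $H^\infty$ is at least $1/64$. The function is a sparse lacunary series in which each term is multiplied by cut-offs at all earlier frequencies, and the distance is estimated by pairing with positive products of Riesz type. We also show that this duality obstruction characterizes the Bloch closure of $H^\infty$.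
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disc, $dA$ the normalized area measure on $\mathbb D$, and $m$ the normalized Lebesgue measure on $\mathbb T=\partial\mathbb D$. Functions on $\mathbb T$ are written as $2\pi$-periodic functions of $\theta$. For $0<p<\infty$, the Bergman space $L^p_a$ and the Hardy space $H^p$ consist of the analytic functions $f$ on $\mathbb D$ with $\int_{\mathbb D}|f|^p\,dA<\infty$ and $\sup_{r<1}\int|f(re^{i\theta})|^p\,dm<\infty$, respectively, and $H^\infty$ consists of the bounded ones. The space $BMOA$ consists of the $g\in H^1$ whose boundary function has bounded mean oscillation: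
\[
\sup_I\frac1{|I|}\int_I|g-g_I|\,d\theta<\infty ,
\]
where $I$ runs over the arcs of $\mathbb T$, $|I|$ is the arc length, and $g_I$ is the average of $g$ over $I$. By the John--Nirenberg inequality, $BMOA\subset H^p$ for all $p<\infty$. The Bloch space $\mathcal B$ consists of the analytic $g$ with
\[
\|g\|_{\mathcal B}=|g(0)|+\sup_{z\in\mathbb D}(1-|z|^2)|g'(z)|<\infty .
\]
The Schwarz--Pick lemma gives $(1-|z|^2)|h'(z)|\le\|h\|_\infty$, so $H^\infty\subset\mathcal B$; we write $\operatorname{Clos}(H^\infty)_{\mathcal B}$ for the closure of $H^\infty$ in the norm of $\mathcal B$.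

The Bloch norm measures growth in the hyperbolic distance
\[
\beta(z,\lambda)=\frac12\log\frac{1+\rho}{1-\rho},\qquad \rho=\rho(z,\lambda)=\Bigl|\frac{z-\lambda}{1-\bar\lambda z}\Bigr| ,
\]
in the sense that
\begin{equation}\label{eq:lip}
|f(z)-f(\lambda)|\le\|f\|_{\mathcal B}\,\beta(z,\lambda)\qquad(f\in\mathcal B,\ z,\lambda\in\mathbb D).
\end{equation}
Indeed, $\beta$ and $\sup(1-|z|^2)|f'(z)|$ are invariant under automorphisms of $\mathbb D$, so we may take $\lambda=0$ and integrate $f'$ along a radius, using $\int_0^{|z|}(1-t^2)^{-1}\,dt=\beta(z,0)$.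

For $g$ analytic on $\mathbb D$, the analytic paraproduct with symbol $g$ is the Volterra-type operator
\[
T_gf(z)=\int_0^zf(\zeta)g'(\zeta)\,d\zeta .
\]
It is bounded on $L^p_a$ exactly when $g\in\mathcal B$, and it is called \emph{quasi-nilpotent} on $L^p_a$ if it is bounded there with spectral radius $0$. We use the following known criterion without proof. For $g\in\mathcal B$, the operator $T_g$ is quasi-nilpotent on some Bergman space if and only if it is quasi-nilpotent on every $L^p_a$, $0<p<\infty$, and this holds if and only if for every $\varepsilon>0$ there is $C(\varepsilon)>0$ with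
\begin{equation}\label{eq:Q}
|g(z)-g(\lambda)|\le C(\varepsilon)+\varepsilon\,\beta(z,\lambda)\qquad(z,\lambda\in\mathbb D).\tag{Q}
\end{equation}
The form of the condition can be read off from the resolvent equation. For $w\in\mathbb C$, the equation $f-wT_gf=u$ has the solution
\[
f(z)=u(0)e^{w(g(z)-g(0))}+\int_0^ze^{w(g(z)-g(\zeta))}u'(\zeta)\,d\zeta ,
\]
and \eqref{eq:Q} bounds the kernel by a constant times $e^{\varepsilon|w|\beta(z,\zeta)}$ with $\varepsilon|w|$ as small as we like, for every $w$.

In view of \eqref{eq:lip}, condition \eqref{eq:Q} says that $g$, which is Lipschitz for $\beta$, has arbitrarily small Lipschitz constant at large distances. There is a simple source of such functions. If $g=h+E$ with $h\in H^\infty$ and $\|E\|_{\mathcal B}\le\varepsilon$, then $|g(z)-g(\lambda)|\le2\|h\|_\infty+\varepsilon\beta(z,\lambda)$. So every $g\in\operatorname{Clos}(H^\infty)_{\mathcal B}$ satisfies \eqref{eq:Q}. The converse is false in $\mathcal B$: it is known that there is a (super) lacunary power series $g\in\mathcal B$ with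 $T_g$ quasi-nilpotent on the Bergman spaces which does not belong to the closure of $H^p\cap\mathcal B$ in $\mathcal B$ for any $p>0$. Such a $g$ lies in no Hardy space, and one may ask whether this is the only thing that can go wrong. The following question is posed in \cite{source}.

\begin{quote}
\textbf{Question.} Suppose that $g\in\bigcup_{p>0}H^p$, or even $g\in BMOA$, and that $T_g$ is quasi-nilpotent on some Bergman space. Does it follow that $g\in\operatorname{Clos}(H^\infty)_{\mathcal B}$?
\end{quote}

The simplest unbounded symbols suggest the answer yes. The standard unbounded function in $BMOA$, $g=\log\frac1{1-z}$, has $g(r)-g(0)=2\beta(r,0)-\log(1+r)$; it violates \eqref{eq:Q} and therefore lies outside the closure. A slower singularity behaves differently. Let $u=\log\frac e{1-z}$, so that $\operatorname{Re}u>1-\log2$, and let $g=\sqrt u$. Then $(1-|z|^2)|g'(z)|\le\frac{1-|z|}{|1-z|}|u(z)|^{-1/2}$, which tends to $0$ as $|z|\to1$, because the second factor is small near $z=1$ and the first is small away from it. For any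 $g$ with $(1-|z|^2)|g'(z)|\to0$ the bounded functions $g(rz)$ converge to $g$ in $\mathcal B$ as $r\to1$: the derivatives converge uniformly on compact sets, and near $\mathbb T$ we have $(1-|z|^2)\,r|g'(rz)|\le(1-|rz|^2)|g'(rz)|$. For these two functions, \eqref{eq:Q} and membership in the closure go together. Nevertheless the answer is no, under both hypotheses.

\begin{theorem}\label{thm:main}
Let $\omega:[0,\infty)\to[0,\infty)$ be nondecreasing and unbounded. There is a function $g\in\mathcal B$ such that
\begin{enumerate}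
\item[(i)] $g\in BMOA$ and $\operatorname{Re}g\ge-4/3$ in $\mathbb D$;
\item[(ii)] $|g(z)-g(\lambda)|\le7+\omega(\beta(z,\lambda))$ for all $z,\lambda\in\mathbb D$;
\item[(iii)] $\|g-h\|_{\mathcal B}\ge1/64$ for every $h\in\mathcal B$ with $\sup_{\mathbb D}\operatorname{Re}h<\infty$, in particular for every $h\in H^\infty$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
There is $g\in BMOA\subset\bigcap_{0<p<\infty}H^p$ such that $T_g$ is quasi-nilpotent on every Bergman space $L^p_a$, $0<p<\infty$, and $g\notin\operatorname{Clos}(H^\infty)_{\mathcal B}$.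
\end{corollary}

\begin{proof}
Take $\omega(x)=\sqrt x$ in Theorem~\ref{thm:main}. Since $\sqrt x\le\frac1{4\varepsilon}+\varepsilon x$, part (ii) gives \eqref{eq:Q} with $C(\varepsilon)=7+\frac1{4\varepsilon}$. Parts (i) and (iii) give the rest.
\end{proof}

\begin{remark}
If $\omega$ is bounded, then (ii) with $\lambda=0$ forces $g\in H^\infty$. So within $BMOA$ no growth condition of type (ii), however slow, implies membership in $\operatorname{Clos}(H^\infty)_{\mathcal B}$ unless it already forces boundedness. In (iii) the upper bound on $\operatorname{Re}h$ cannot be replaced by a lower bound, since $h=g$ would then be admissible by (i). With the other usual normalization of the hyperbolic distance $\beta$ doubles; (ii) remains true because $\omega$ is nondecreasing, and \eqref{eq:Q} is unaffected.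
\end{remark}

A lower bound for the distance from $g$ to all of $H^\infty$ calls for linear functionals that are small on $H^\infty$, moderate on $\mathcal B$, and large at $g$. We take them from trigonometric polynomials $\tau=\sum_l\hat\tau(l)e^{il\theta}$. For such $\tau$ and for $f=\sum_{j\ge0}\hat f(j)z^j$ analytic in $\mathbb D$, put
\[
\langle f,\tau\rangle=\sum_{j\ge0}\hat f(j)\hat\tau(-j),\qquad\|\tau\|_*=\sup\{|\langle f,\tau\rangle|:\|f\|_{\mathcal B}\le1\},
\]
and let $\|\tau\|_1$ be the norm of $\tau$ in $L^1(m)$. Our second result says that nothing is lost by using these functionals.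

\begin{theorem}\label{thm:dual}
Let $g\in\mathcal B$ and $R,\varepsilon>0$. There is $h\in H^\infty$ with $\|h\|_\infty\le R$ and $\|g-h\|_{\mathcal B}\le\varepsilon$ if and only if
\begin{equation}\label{eq:D}
|\langle g,\tau\rangle|\le R\|\tau\|_1+\varepsilon\|\tau\|_*\quad\text{for all trigonometric polynomials }\tau.\tag{D}
\end{equation}
Hence $g\in\operatorname{Clos}(H^\infty)_{\mathcal B}$ if and only if for every $\varepsilon>0$ there is $R$ such that \eqref{eq:D} holds.
\end{theorem}

Section~\ref{sec:pairing} develops the pairing. Section~\ref{sec:model} applies it to a pure lacunary series, which has properties like (ii) and (iii) but is not in $H^2$, and shows on two terms what a cut-off must do to repair this. The function $g$ is constructed in Section~\ref{sec:construction}; parts (ii), (i), (iii) of Theorem~\ref{thm:main} are proved in Sections~\ref{sec:growth}, \ref{sec:bmo}, \ref{sec:distance}. Section~\ref{sec:dual} proves Theorem~\ref{thm:dual}, which is not needed for Theorem~\ref{thm:main}.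

\section{Testing against trigonometric polynomials}\label{sec:pairing}

A trigonometric polynomial $\tau$ has degree at most $D$ if $\hat\tau(l)=0$ for $|l|>D$. The sum defining $\langle f,\tau\rangle$ is finite, so the pairing is continuous under locally uniform convergence of $f$, and
\begin{equation}\label{eq:limit}
\langle f,\tau\rangle=\lim_{r\to1}\sum_{j\ge0}r^j\hat f(j)\hat\tau(-j)=\lim_{r\to1}\int f(re^{i\theta})\,\tau(\theta)\,dm .
\end{equation}
For a polynomial $f$ this is $\int f\tau\,dm$. By definition, $|\langle E,\tau\rangle|\le\|E\|_{\mathcal B}\|\tau\|_*$ for $E\in\mathcal B$. The next lemma turns the growth of a pairing into a distance.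

\begin{lemma}\label{lem:obstruction}
Let $g\in\mathcal B$ and $a,b>0$. Let $\mu_K\ge0$, $K\ge1$, be trigonometric polynomials with $\int\mu_K\,dm=1$, $\operatorname{Re}\langle g,\mu_K\rangle\ge aK$ and $\|\mu_K\|_*\le1+bK$. Then $\|g-h\|_{\mathcal B}\ge a/b$ for every $h\in\mathcal B$ with $\sup_{\mathbb D}\operatorname{Re}h<\infty$.
\end{lemma}

\begin{proof}
Let $S=\sup_{\mathbb D}\operatorname{Re}h$. Since $\mu_K\,dm$ is a probability measure, \eqref{eq:limit} gives $\operatorname{Re}\langle h,\mu_K\rangle=\lim_{r\to1}\int\operatorname{Re}h(re^{i\theta})\mu_K\,dm\le S$. Hence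
\[
aK\le\operatorname{Re}\langle h,\mu_K\rangle+\operatorname{Re}\langle g-h,\mu_K\rangle\le S+(1+bK)\|g-h\|_{\mathcal B}.
\]
Divide by $K$ and let $K\to\infty$.
\end{proof}

The positivity of $\mu_K$ is what allows a one-sided hypothesis on $h$. To bound $\|\mu_K\|_*$ we use that a Bloch function acts like a bounded function on one band of frequencies: coefficients of index comparable to $M$ can be read off from $E'$ on the circle $|z|=e^{-1/M}$, where $|E'|$ is at most of order $M\|E\|_{\mathcal B}$. The passage from $E$ to $E'$ and from radius $1$ to radius $e^{-1/M}$ is a Fourier multiplier, and we control it by Bernstein's inequality: if $\tau$ has degree at most $D$, then $\|\tau'\|_{L^p(m)}\le D\|\tau\|_{L^p(m)}$ for $p=\infty$ and for $p=1$; for the $L^1$ form see \cite[Ch.~X]{zygmund}.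

\begin{lemma}\label{lem:band}
Let $M\ge1$ be an integer and let $\mu$ be a trigonometric polynomial of degree at most $M/2$ with $\|\mu\|_1\le1$. Then $\|e^{iM\theta}\mu\|_*=0$ and $\|e^{-iM\theta}\mu\|_*\le e^{3/2}$.
\end{lemma}

\begin{proof}
Let $D\le M/2$ be the degree of $\mu$ and let $E=\sum_jb_jz^j\in\mathcal B$. We have $\langle E,e^{iM\theta}\mu\rangle=\sum_{j\ge0}b_j\hat\mu(-M-j)=0$ because $M+j>D$. Next,
\[
\langle E,e^{-iM\theta}\mu\rangle=\sum_{j\ge0}b_j\hat\mu(M-j)=\sum_{|l|\le D}b_{M-l}\,\hat\mu(l).
\]
Let $r=e^{-1/M}$. For $z=re^{i\theta}$ we have $zE'(z)=\sum_jjb_jr^je^{ij\theta}$, so we compensate the factor $jr^j$, $j=M-l$, by setting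
\[
\tilde\mu=\sum_{|l|\le D}\frac{\hat\mu(l)}{(M-l)r^{M-l}}\,e^{il\theta}=\frac eM\sum_{|l|\le D}\Bigl(1-\frac lM\Bigr)^{-1}e^{-l/M}\,\hat\mu(l)\,e^{il\theta}.
\]
Then $\langle E,e^{-iM\theta}\mu\rangle=\int re^{i\theta}E'(re^{i\theta})\,e^{-iM\theta}\tilde\mu(\theta)\,dm$. On the space of trigonometric polynomials of degree at most $D$ with the $L^1$ norm, the operator $\Lambda=-\frac iM\frac d{d\theta}$ multiplies the $l$-th coefficient by $l/M$ and has norm at most $D/M\le1/2$. Expanding $(1-l/M)^{-1}$ and $e^{-l/M}$ in powers of $l/M$, we get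
\[
\tilde\mu=\frac eM\Bigl(\sum_{s\ge0}\Lambda^s\Bigr)\Bigl(\sum_{s\ge0}\frac{(-\Lambda)^s}{s!}\Bigr)\mu,\qquad\|\tilde\mu\|_1\le\frac eM\cdot2\cdot e^{1/2}.
\]
For $|z|=r$ we have $|zE'(z)|\le\frac r{1-r^2}\|E\|_{\mathcal B}=\frac{\|E\|_{\mathcal B}}{2\sinh(1/M)}\le\frac M2\|E\|_{\mathcal B}$. The product of the two bounds is $e^{3/2}\|E\|_{\mathcal B}$.
\end{proof}

The case $\mu=1$, together with $|f(0)|\le\|f\|_{\mathcal B}$, gives
\begin{equation}\label{eq:coef}
|\hat f(j)|\le e^{3/2}\|f\|_{\mathcal B}\qquad(f\in\mathcal B,\ j\ge0),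
\end{equation}
so $\|\cdot\|_*$ is a finite seminorm. Lemma~\ref{lem:band} costs a constant per band. To reach $K$ bands with total mass $1$ we multiply positive factors at widely separated frequencies, as in a Riesz product.

\begin{lemma}\label{lem:product}
Let $n_k\ge1$ be integers and let $\psi_k\ge0$ be trigonometric polynomials with $\hat\psi_k(0)=1$. Put $\mu_0=1$ and $\mu_K(\theta)=\prod_{k=1}^K\psi_k(n_k\theta)$. If $\mu_{k-1}$ has degree at most $n_k/2$ for every $k$, then $\mu_K\ge0$, $\int\mu_K\,dm=1$, and
\[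
\|\mu_K\|_*\le1+e^{3/2}\sum_{k=1}^K\sum_{l\ge1}|\hat\psi_k(-l)| .
\]
\end{lemma}

\begin{proof}
We have $\mu_k-\mu_{k-1}=\sum_{l\ne0}\hat\psi_k(l)\,e^{iln_k\theta}\mu_{k-1}$. Each term has mean zero because the degree of $\mu_{k-1}$ is less than $|l|n_k$. By induction $\int\mu_k\,dm=1$, and so $\|\mu_k\|_1=1$. Lemma~\ref{lem:band} with $M=|l|n_k$ and $\mu=\mu_{k-1}$ shows that the terms with $l>0$ have $\|\cdot\|_*=0$ and that the term with index $-l<0$ has $\|\cdot\|_*\le e^{3/2}|\hat\psi_k(-l)|$. Finally $\langle f,1\rangle=f(0)$ gives $\|\mu_0\|_*\le1$; sum over $k\le K$.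
\end{proof}

To compute $\langle g,\mu_K\rangle$ we use that functions of $n_1\theta,n_2\theta,\dots$ integrate like functions of independent variables.

\begin{lemma}\label{lem:indep}
Let $n_j\ge1$ be integers and let $F_j$ be trigonometric polynomials of degree at most $L_j$, $1\le j\le K$. If $\sum_{i<j}L_in_i<n_j$ for every $j$, then
\[
\int\prod_{j=1}^KF_j(n_j\theta)\,dm=\prod_{j=1}^K\hat F_j(0).
\]
\end{lemma}

\begin{proof}
The integral is the sum of $\prod_j\hat F_j(l_j)$ over all $(l_j)$ with $|l_j|\le L_j$ and $\sum_jl_jn_j=0$. If some $l_j\ne0$, take the largest such $j$; then $n_j\le|l_j|n_j=|\sum_{i<j}l_in_i|\le\sum_{i<j}L_in_i<n_j$, which is absurd. Only $(0,\dots,0)$ remains.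
\end{proof}

\section{A model: lacunary series and Riesz products}\label{sec:model}

In this section $n_1\ge2$ and $n_{k+1}\ge8n_k$, so that $\sum_{j<k}n_j\le n_k/7$ and Lemma~\ref{lem:indep} applies to factors of degree at most $2$. Let
\[
f(z)=\sum_{k\ge1}z^{n_k},\qquad P_K(\theta)=\prod_{j=1}^K(1+\cos n_j\theta).
\]
Proposition~\ref{prop:growth} below shows that $f\in\mathcal B$, and that $f$ satisfies (ii) of Theorem~\ref{thm:main} if $n_k/n_{k-1}$ grows fast enough. The factor $1+\cos x$ has the coefficient $1/2$ at the frequencies $\pm1$, so Lemma~\ref{lem:product} gives $\|P_K\|_*\le1+e^{3/2}K/2$. For $k\le K$, Lemma~\ref{lem:indep} shows that $\int e^{in_k\theta}P_K\,dm$ equals the mean of $e^{ix}(1+\cos x)$, which is $1/2$; for $k>K$ the integral vanishes since $P_K$ has degree less than $n_k$. Thus $\langle f,P_K\rangle=K/2$, and Lemma~\ref{lem:obstruction} gives $\|f-h\|_{\mathcal B}\ge e^{-3/2}$ for all $h\in H^\infty$.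

The mechanism is this. Each of the first $K$ terms of $f$ has mean $0$ for $m$ but mean $1/2$ for the probability measure $P_K\,dm$, which favors the points where the cosines are positive. A bounded function cannot produce a mean that grows with $K$, and a function of Bloch norm $\varepsilon$ contributes only a constant times $\varepsilon$ per frequency.

But $f\notin H^2$ by Parseval's identity, so $f\notin BMOA$: every term has modulus $1$ everywhere on $\mathbb T$. The pairing with $P_K$, on the other hand, needs the terms mainly where $P_K$ is large. This suggests switching the later terms off where $\cos n_j\theta$ is negative. Try the cut-off $c(x)=\frac12(1+\cos x)$, which has values in $[0,1]$ and mean $1/2$, and replace $z^{n_k}$ by the polynomial $\tilde q_k$ with boundary values $e^{in_k\theta}\prod_{j<k}c(n_j\theta)$. For two terms,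
\[
\tilde q_1+\tilde q_2=z^{n_1}+\tfrac12z^{n_2}+\tfrac14z^{n_2+n_1}+\tfrac14z^{n_2-n_1},
\]
while $P_2$ has the coefficient $\frac12$ at $-n_1$ and $-n_2$ and $\frac14$ at $-(n_2\pm n_1)$. Hence
\[
\langle\tilde q_1+\tilde q_2,P_2\rangle=\tfrac12+\bigl(\tfrac14+\tfrac1{16}+\tfrac1{16}\bigr)=\tfrac12+\tfrac12\cdot\tfrac34 .
\]
The second term has lost the factor $\frac12$ in $L^1(m)$ but only the factor $\frac34=\int c(x)(1+\cos x)\,dm$ in the pairing. This gap is the idea of the construction, but here it is too small. By Lemma~\ref{lem:indep}, $\|\tilde q_k\|_1=2^{-(k-1)}$, which is summable as desired, but $\langle\tilde q_k,P_K\rangle=\frac12(\frac34)^{k-1}$ for $k\le K$ is summable too, and the pairing does not grow linearly.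

So we look for cut-offs $0\le\chi_j\le1$ and densities $\psi_j\ge0$ of mean $1$, all trigonometric polynomials, such that
\begin{enumerate}
\item[(a)] the mean of $\chi_j$ is a fixed number less than $1$, so that the terms decay geometrically in $L^1(m)$;
\item[(b)] $\prod_j\int\chi_j\psi_j\,dm>0$, so that the test measures hardly see the cut-offs;
\item[(c)] $\hat\psi_j(-1)$ is bounded below, so that each term contributes a fixed amount to the pairing;
\item[(d)] $\sum_{l\ge1}|\hat\psi_j(-l)|$ is bounded above, so that Lemma~\ref{lem:product} gives a bound linear in $K$.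
\end{enumerate}
One fixed pair $(\chi,\psi)$ cannot work: (b) would force $\int(1-\chi)\psi\,dm=0$, hence $(1-\chi)\psi\equiv0$, and since $\psi$ has finitely many zeros, $\chi\equiv1$, against (a). Keeping $c$ and letting $\psi_j$ be the Fej\'er kernel, with coefficients $(1-|l|/(N_j+1))_+$, gives $\int c\psi_j\,dm=1-\frac1{2(N_j+1)}$; then (b) needs $N_j\to\infty$, while the sum in (d) is $N_j/2$. The way out is a pair of continuous profiles of fixed width, with $\chi=1$ on the support of $\psi$, approximated better and better by polynomials whose degrees are absorbed by the sparseness of the $n_k$.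

\section{Construction of $g$}\label{sec:construction}

\subsection*{The profiles}
Let $\chi$ and $\psi$ be the continuous $2\pi$-periodic functions defined for $|\theta|\le\pi$ as follows: $\chi=1$ for $|\theta|\le\pi/4$, $\chi=0$ for $|\theta|\ge\pi/2$, and $\chi$ is linear in between; $\psi(\theta)=8(1-4|\theta|/\pi)_+$. The graph of $\chi$ is a trapezoid of area $3\pi/4$, so $\hat\chi(0)=3/8$. Since $\chi=1$ on the support of $\psi$, we have $\int(1-\chi)\psi\,dm=0$. The function $\psi$ is the convolution $v*v$ with respect to $m$, where $v$ is $8$ times the indicator function of $\{|\theta|\le\pi/8\}$, so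
\[
\hat\psi(0)=1,\qquad\hat\psi(l)=\Bigl(\frac{\sin(l\pi/8)}{l\pi/8}\Bigr)^2\ge0\quad(l\ne0).
\]
The Fourier series of $\psi$ converges absolutely, hence to $\psi$, and at $\theta=0$ it gives $1+2\sum_{l\ge1}\hat\psi(l)=8$, that is, $\sum_{l\ge1}\hat\psi(l)=7/2$. From $\sin x\ge x-x^3/6$ we get $\hat\psi(\pm1)\ge(1-(\pi/8)^2/6)^2\ge0.9$.

The Fej\'er mean $\sigma_NF=\sum_{|l|\le N}(1-\frac{|l|}{N+1})\hat F(l)e^{il\theta}$ is the convolution of $F$ with a nonnegative kernel of mean $1$. It therefore preserves the mean and the upper and lower bounds of a real $F$, and $\sigma_NF\to F$ uniformly when $F$ is continuous. Choose $N_j\ge9$ so large that $\chi_j=\sigma_{N_j}\chi$ and $\psi_j=\sigma_{N_j}\psi$ satisfy $\|\chi_j-\chi\|_\infty\le4^{-j}$ and $\|\psi_j-\psi\|_\infty\le4^{-j}$. Then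
\begin{equation}\label{eq:profiles}
\begin{gathered}
0\le\chi_j\le1,\qquad\hat\chi_j(0)=\tfrac38,\qquad\psi_j\ge0,\qquad\hat\psi_j(0)=1,\\
\sum_{l\ge1}|\hat\psi_j(-l)|\le\tfrac72,\qquad\hat\psi_j(-1)\ge0.9\cdot0.9=0.81 ,
\end{gathered}
\end{equation}
which gives (a), (c), (d); the last bound uses $N_j\ge9$. For (b), let $a_j=\int\chi_j\psi_j\,dm\le1$. Then
\[
1-a_j=\int(1-\chi_j)\psi_j\,dm=\int(1-\chi)(\psi_j-\psi)\,dm+\int(\chi-\chi_j)\psi_j\,dm\le2\cdot4^{-j},
\]
and the inequality $\prod(1-\varepsilon_j)\ge1-\sum\varepsilon_j$ for $\varepsilon_j\in[0,1]$ gives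
\begin{equation}\label{eq:aj}
\prod_{j<k}a_j\ge1-2\sum_{j\ge1}4^{-j}=\frac13\qquad(k\ge1).
\end{equation}

\subsection*{The frequencies}
Since $\omega$ is nondecreasing and unbounded, there is a nondecreasing sequence $s_k\ge2$ with
\begin{equation}\label{eq:sk}
\omega\bigl(\tfrac{s_k}2-1\bigr)\ge2k\qquad(k\ge1).
\end{equation}
Let $n_1=4$, $d_1=0$, and for $k\ge2$ let $d_k=\sum_{j<k}N_jn_j$ and let $n_k$ be a multiple of $n_{k-1}$ so large that
\begin{equation}\label{eq:nk}
n_{k-1}\mid n_k,\qquad n_k\ge8d_k,\qquad n_k\ge e^{s_k}n_{k-1}.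
\end{equation}
The three conditions have separate roles. Divisibility is used only in the $BMO$ estimate, and the third condition only for (ii). The second implies $n_k\ge8n_{k-1}$ and $\sum_{i<k}2N_in_i=2d_k<n_k$, so Lemma~\ref{lem:indep} applies whenever the $j$-th factor has degree at most $2N_j$; we refer to this as \emph{independence}.

\subsection*{The blocks}
On $\mathbb T$ put
\[
W_k(\theta)=\prod_{j<k}\chi_j(n_j\theta)\in[0,1],\qquad q_k=e^{in_k\theta}W_k(\theta)\qquad(W_1=1).
\]
The degree of $W_k$ is at most $d_k<n_k$, so $q_k$ has frequencies in $[n_k-d_k,n_k+d_k]$ and is the restriction to $\mathbb T$ of a polynomial in $z$, again denoted $q_k$. On $\mathbb T$ we have $|q_k|\le1$ and, by Bernstein's inequality and $\frac d{d\theta}q_k(e^{i\theta})=izq_k'(z)$, also $|q_k'|\le n_k+d_k\le2n_k$. The quotients $q_k/z^{n_k-d_k}$ and $q_k'/z^{n_k-d_k-1}$ are polynomials with the same bounds on $\mathbb T$, hence in $\mathbb D$ by the maximum principle. Moreover $n_k-d_k-1\ge\frac78n_k-1\ge n_k/2$ since $n_k\ge4$. With $t=1-|z|$ and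 $|z|\le e^{-t}$ we obtain
\begin{equation}\label{eq:block}
|q_k(z)|\le e^{-n_kt/2},\qquad|q_k'(z)|\le2n_ke^{-n_kt/2}\qquad(z\in\mathbb D).
\end{equation}
Define
\[
g=\sum_{k\ge1}q_k .
\]
Where $n_j\theta\in[-\pi/4,\pi/4]$ modulo $2\pi$ for all $j\le K$, we have $\chi(n_j\theta)=1$ and $\cos n_j\theta\ge1/\sqrt2$, so the real parts of the first $K$ blocks add up; these are the points that the test measures will charge. At the first $j$ with $\cos n_j\theta<0$ the rest of the series is almost switched off.

\section{Slow growth in the hyperbolic metric}\label{sec:growth}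

This part uses only \eqref{eq:block} and the sparseness of the frequencies. If $n_{k+1}\ge8n_k$, then for every $t>0$
\begin{equation}\label{eq:geom}
\sum_{n_k\le1/t}n_kt\le\frac87,\qquad\sum_{n_k>1/t}\frac1{n_kt}\le\frac87,\qquad\sum_{n_k>1/t}e^{-n_kt/2}\le1 .
\end{equation}
The first two sums are dominated by $\sum_{i\ge0}8^{-i}$, and the third by $\sum_{i\ge0}e^{-8^i/2}\le e^{-1/2}/(1-e^{-7/2})<1$, because $8^i\ge1+7i$.

\begin{proposition}\label{prop:growth}
Let $n_k\ge1$ satisfy $n_{k+1}\ge8n_k$, and let $q_k$ be analytic functions on $\mathbb D$ satisfying \eqref{eq:block}. Then $g=\sum_kq_k$ converges locally uniformly and $g\in\mathcal B$. If moreover $n_k\ge e^{s_k}n_{k-1}$ for $k\ge2$, with $s_k\ge2$ nondecreasing and satisfying \eqref{eq:sk}, then $|g(z)-g(\lambda)|\le7+\omega(\beta(z,\lambda))$ for all $z,\lambda\in\mathbb D$.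
\end{proposition}

The monomials $z^{n_k}$ of Section~\ref{sec:model} satisfy \eqref{eq:block}, since $n_k-1\ge n_k/2$.

\begin{proof}
The series $\sum_ke^{-n_kt/2}$ converges uniformly for $t\ge t_0>0$, which gives locally uniform convergence. With $x_k=n_kt$ and $1-|z|^2\le2t$, we use $xe^{-x/2}\le x$ for $x\le1$ and $xe^{-x/2}\le8/x$ for $x>1$ (from $e^{x/2}\ge x^2/8$) to get
\[
(1-|z|^2)|g'(z)|\le4\sum_kx_ke^{-x_k/2}\le4\Bigl(\frac87+\frac{64}7\Bigr).
\]

Now let $z\ne\lambda$, $t_z=1-|z|$, $t_\lambda=1-|\lambda|$, and $\delta=\max(t_z,t_\lambda,|z-\lambda|)$. Blocks with $n_k\le1/\delta$ barely distinguish $z$ from $\lambda$; blocks with $n_k>1/t_z$ are small at $z$. Only the blocks in between count, and we bound each of them by $1$. Precisely, since $|q_k'|\le2n_k$ on the segment from $z$ to $\lambda$, \eqref{eq:geom} gives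
\[
\sum_{n_k\le1/\delta}|q_k(z)-q_k(\lambda)|\le\sum_{n_k\le1/\delta}2n_k\delta\le\frac{16}7<3 .
\]
Let $\nu_z$ be the number of $k$ with $1/\delta<n_k\le1/t_z$, and define $\nu_\lambda$ in the same way with $t_\lambda$. Then
\[
\sum_{n_k>1/\delta}|q_k(z)|\le\nu_z+\sum_{n_k>1/t_z}e^{-n_kt_z/2}\le\nu_z+1,
\]
and the same holds with $\lambda$ in place of $z$. With $\nu=\max(\nu_z,\nu_\lambda)$,
\begin{equation}\label{eq:count}
|g(z)-g(\lambda)|\le5+\nu_z+\nu_\lambda\le5+2\nu .
\end{equation}
If $\nu\le1$, the right side is at most $7$. Let $\nu\ge2$; by symmetry we may assume $\nu=\nu_z$. Two consecutive frequencies now lie in $(1/\delta,1/t_z]$, so $\delta/t_z$ is large, and we show that this forces $\beta(z,\lambda)$ to be large. Let $i+1,\dots,i+\nu$ be the indices counted by $\nu_z$, $i\ge0$. Then $\delta>1/n_{i+\nu-1}$ and $1/t_z\ge n_{i+\nu}$, so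
\[
\frac\delta{t_z}\ge\frac{n_{i+\nu}}{n_{i+\nu-1}}\ge e^{s_{i+\nu}}\ge e^{s_\nu}.
\]
Next, $|1-\bar\lambda z|\ge|z-\lambda|$ because $\rho<1$, and $|1-\bar\lambda z|\ge1-|\lambda||z|\ge\max(t_z,t_\lambda)$; hence $|1-\bar\lambda z|\ge\delta$. Therefore
\[
1-\rho\le1-\rho^2=\frac{(1-|z|^2)(1-|\lambda|^2)}{|1-\bar\lambda z|^2}\le\frac{4t_zt_\lambda}{\delta^2},
\]
and, since $\delta\ge t_\lambda$,
\[
\beta(z,\lambda)\ge\frac12\log\frac1{1-\rho}\ge\frac12\log\frac\delta{t_z}+\frac12\log\frac\delta{t_\lambda}-\log2\ge\frac{s_\nu}2-1 .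
\]
By monotonicity of $\omega$ and \eqref{eq:sk}, $\omega(\beta(z,\lambda))\ge2\nu$, and \eqref{eq:count} gives $|g(z)-g(\lambda)|\le5+\omega(\beta(z,\lambda))$.
\end{proof}

By \eqref{eq:nk} and \eqref{eq:block}, the proposition applies to the function $g$ of Section~\ref{sec:construction}. Thus $g\in\mathcal B$ and (ii) holds.

\section{Bounded mean oscillation and the real part}\label{sec:bmo}

By independence and \eqref{eq:profiles}, $\int|q_k|\,dm=\int W_k\,dm=(3/8)^{k-1}$. Hence $G(\theta)=\sum_kq_k(e^{i\theta})$ converges in $L^1(m)$ and, by monotone convergence, absolutely almost everywhere. Each polynomial $q_k$ is the Poisson integral of its boundary values, so $g$ is the Poisson integral of $G$. It follows that $\int|g(re^{i\theta})|\,dm\le\|G\|_1$, so $g\in H^1$, and by Fatou's theorem the boundary function of $g$ is $G$.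

\begin{remark}
For $p\ge1$ we have $\int|q_k|^p\,dm\le\int W_k\,dm=(3/8)^{k-1}$, so $\sum_kq_k$ converges in $H^p$. This shows directly that $g\in H^p$ for all $p<\infty$.
\end{remark}

\subsection*{The $BMO$ estimate}
It suffices to find, for each arc $I$, a constant $c_I$ with $\frac1{|I|}\int_I|G-c_I|\,d\theta\le C$; then $|G_I-c_I|\le C$ and the mean oscillation over $I$ is at most $2C$. The difficulty is that the geometric decay of $\int W_k\,dm$ is an average over the whole circle, whereas on a short arc the low-frequency cut-offs may all be close to $1$. We therefore treat the low-frequency blocks as nearly constant and restart the decay at the scale of $I$.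

Let $\theta_0\in I$, let $\kappa$ be the first index with $n_\kappa>1/|I|$, and let $c_I=\sum_{k<\kappa}q_k(e^{i\theta_0})$. Since $|\frac d{d\theta}q_k(e^{i\theta})|\le2n_k$, the first bound in \eqref{eq:geom} gives, on $I$,
\[
\sum_{k<\kappa}|q_k(e^{i\theta})-q_k(e^{i\theta_0})|\le\sum_{n_k\le1/|I|}2n_k|I|\le\frac{16}7 .
\]
For $k\ge\kappa$ we drop the factors with $j<\kappa$:
\[
|q_k|=W_k\le V_k,\qquad V_k(\theta)=\prod_{\kappa\le j<k}\chi_j(n_j\theta).
\]
Since $n_\kappa\mid n_j$ for $j\ge\kappa$, the function $V_k$ has period $2\pi/n_\kappa$. Its mean over any interval of that length equals its mean over the circle, which is $(3/8)^{k-\kappa}$ by independence. Lift $I$ to an interval in $\mathbb R$. Those intervals $[2\pi l/n_\kappa,2\pi(l+1)/n_\kappa)$, $l\in\mathbb Z$, that meet it cover it and have total length at most $|I|+4\pi/n_\kappa\le(1+4\pi)|I|$. Hence $\int_IV_k\,d\theta\le(1+4\pi)|I|(3/8)^{k-\kappa}$ and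
\[
\frac1{|I|}\int_I|G-c_I|\,d\theta\le\frac{16}7+(1+4\pi)\sum_{k\ge\kappa}\Bigl(\frac38\Bigr)^{k-\kappa}=\frac{16}7+\frac85(1+4\pi).
\]
So $g\in BMOA$.

\subsection*{The lower bound for $\operatorname{Re}g$}
Here we use that $\chi$ vanishes where the cosine is negative. Fix $\theta$ at which the series for $G$ converges absolutely. We have $\operatorname{Re}q_k(e^{i\theta})=W_k(\theta)\cos n_k\theta$. If $\cos n_k\theta<0$, then $\chi(n_k\theta)=0$, so $\chi_k(n_k\theta)\le4^{-k}$ and $W_j(\theta)\le4^{-k}$ for all $j>k$. Let $k_1<k_2<\cdots$ be the indices with $\cos n_k\theta<0$; all other terms have nonnegative real part. Then $W_{k_1}(\theta)\le1$ and $W_{k_i}(\theta)\le4^{-k_{i-1}}$ for $i\ge2$, so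
\[
\operatorname{Re}G(\theta)\ge-\sum_iW_{k_i}(\theta)\ge-1-\sum_{k\ge1}4^{-k}=-\frac43 .
\]
The Poisson kernel is positive with mean $1$, so $\operatorname{Re}g\ge-4/3$ in $\mathbb D$. This proves (i).

\section{The distance from functions with real part bounded above}\label{sec:distance}

Let $\mu_K(\theta)=\prod_{j=1}^K\psi_j(n_j\theta)$ and $\mu_0=1$. The degree of $\mu_{k-1}$ is at most $d_k\le n_k/8$. Lemma~\ref{lem:product} and \eqref{eq:profiles} show that $\mu_K\ge0$, $\int\mu_K\,dm=1$, and
\[
\|\mu_K\|_*\le1+\tfrac72e^{3/2}K\le1+16K .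
\]
By continuity of the pairing, $\langle g,\mu_K\rangle=\sum_k\int q_k\mu_K\,dm$. If $k>K$, all frequencies of $q_k\mu_K$ are at least $n_k-d_k-d_{K+1}\ge n_k-2d_k>0$, so the integral vanishes. If $k\le K$, we group the factors by frequency:
\[
q_k\mu_K=\prod_{j<k}(\chi_j\psi_j)(n_j\theta)\cdot\bigl[e^{ix}\psi_k(x)\bigr]_{x=n_k\theta}\cdot\prod_{k<j\le K}\psi_j(n_j\theta).
\]
The factors have degrees at most $2N_j$, $N_k+1\le2N_k$ and $N_j$, and means $a_j$, $\hat\psi_k(-1)$ and $1$. By independence, \eqref{eq:profiles} and \eqref{eq:aj},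
\[
\int q_k\mu_K\,dm=\hat\psi_k(-1)\prod_{j<k}a_j\ge\frac{0.81}3>\frac14 .
\]
Hence $\langle g,\mu_K\rangle\ge K/4$. Lemma~\ref{lem:obstruction} with $a=1/4$ and $b=16$ gives (iii), and the proof of Theorem~\ref{thm:main} is complete.

\section{Duality describes the closure}\label{sec:dual}

In the language of Theorem~\ref{thm:dual}, Section~\ref{sec:distance} shows that for $\varepsilon<1/64$ condition \eqref{eq:D} fails for every $R$, at $\tau=\mu_K$ with $K$ large. We now prove that \eqref{eq:D} is not only necessary but also sufficient. The Hahn--Banach theorem splits the functional $\langle g,\cdot\rangle$ into a part bounded in $\|\cdot\|_1$ and a part bounded in $\|\cdot\|_*$. The first is given by a bounded function. The point is to recognize the second as the pairing with a Bloch function without losing a constant, and for this we test it on truncations of the functionals $f\mapsto\alpha f(0)+\gamma(1-|z|^2)f'(z)$, $|\alpha|=|\gamma|=1$, which define the Bloch norm.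

\begin{proof}[Proof of Theorem~\ref{thm:dual}]
Suppose $g=h+E$ with $\|h\|_\infty\le R$ and $\|E\|_{\mathcal B}\le\varepsilon$. By \eqref{eq:limit}, $|\langle h,\tau\rangle|\le R\|\tau\|_1$, and $|\langle E,\tau\rangle|\le\varepsilon\|\tau\|_*$. This is \eqref{eq:D}.

Conversely, assume \eqref{eq:D}. Let $\mathcal T$ be the space of trigonometric polynomials, and on $\mathcal T\times\mathcal T$ consider the seminorm $p(\tau_1,\tau_2)=R\|\tau_1\|_1+\varepsilon\|\tau_2\|_*$. By \eqref{eq:D}, the linear functional $(\tau,\tau)\mapsto\langle g,\tau\rangle$ on the diagonal is dominated by $p$ in modulus. The Hahn--Banach theorem extends it to a linear functional $\Phi$ on $\mathcal T\times\mathcal T$ with $|\Phi|\le p$. Put $\Phi_1(\tau)=\Phi(\tau,0)$ and $\Phi_2(\tau)=\Phi(0,\tau)$. Then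
\[
\langle g,\tau\rangle=\Phi_1(\tau)+\Phi_2(\tau),\qquad|\Phi_1(\tau)|\le R\|\tau\|_1,\qquad|\Phi_2(\tau)|\le\varepsilon\|\tau\|_* .
\]
Since $\mathcal T$ is dense in $L^1(m)$ and $(L^1)^*=L^\infty$, there is $h\in L^\infty(m)$ with $\|h\|_\infty\le R$ and $\Phi_1(\tau)=\int h\tau\,dm$.

For $j\ge1$ every analytic $f$ has $\langle f,e^{ij\theta}\rangle=0$. So $\langle g,e^{ij\theta}\rangle=0$ and $\|e^{ij\theta}\|_*=0$, whence $\Phi_2(e^{ij\theta})=0$ and $\hat h(-j)=\Phi_1(e^{ij\theta})=0$. The Poisson integral of $h$, again denoted $h$, is therefore the analytic function $\sum_{j\ge0}\hat h(j)z^j$, and it is bounded by $R$.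

For $j\ge0$ let $c_j=\Phi_2(e^{-ij\theta})$. Since $\langle f,e^{-ij\theta}\rangle=\hat f(j)$, the bound \eqref{eq:coef} gives $|c_j|\le e^{3/2}\varepsilon$, so $E=\sum_{j\ge0}c_jz^j$ is analytic in $\mathbb D$. Also $\hat g(j)=\Phi_1(e^{-ij\theta})+c_j=\hat h(j)+c_j$, that is, $g=h+E$. It remains to show $\|E\|_{\mathcal B}\le\varepsilon$. Fix $z\in\mathbb D$ and $|\alpha|=|\gamma|=1$, and put
\[
\tau_N=\alpha+\gamma(1-|z|^2)\sum_{j=1}^Njz^{j-1}e^{-ij\theta},\qquad\eta_N=e^{3/2}\sum_{j>N}j|z|^{j-1}.
\]
For $\|f\|_{\mathcal B}\le1$, the number $\langle f,\tau_N\rangle$ differs from $\alpha f(0)+\gamma(1-|z|^2)f'(z)$ by at most $\eta_N$, by \eqref{eq:coef}, and the latter has modulus at most $\|f\|_{\mathcal B}\le1$. So $\|\tau_N\|_*\le1+\eta_N$ with $\eta_N\to0$. Since $\Phi_2(\tau_N)=\alpha c_0+\gamma(1-|z|^2)\sum_{j=1}^Njc_jz^{j-1}$,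
\[
|\alpha E(0)+\gamma(1-|z|^2)E'(z)|=\lim_{N\to\infty}|\Phi_2(\tau_N)|\le\varepsilon .
\]
Choosing $\alpha,\gamma$ so that both terms are nonnegative gives $|E(0)|+(1-|z|^2)|E'(z)|\le\varepsilon$, and the supremum over $z$ gives $\|E\|_{\mathcal B}\le\varepsilon$.

Finally, $g\in\operatorname{Clos}(H^\infty)_{\mathcal B}$ means that for every $\varepsilon>0$ there are $R>0$ and $h\in H^\infty$ with $\|h\|_\infty\le R$ and $\|g-h\|_{\mathcal B}\le\varepsilon$, and by the first part this is equivalent to \eqref{eq:D} for that pair $(R,\varepsilon)$.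
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Approximation problems and weights},
\texttt{https://lup.lub.lu.se/\allowbreak search/\allowbreak files/\allowbreak 117048860/\allowbreak Avhandling\_Adem\_web.pdf}.

\bibitem{zygmund}
Zygmund, \emph{Trigonometric Series}.

\end{thebibliography}
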